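# Why $\theta^*(\beta)$ increases with the repulsion strength $\beta$

## Stronger repulsion should give a larger $\theta^*$

Let $\mathbb N=\{1,2,\dots\}$. For $r\in\mathbb R$ and $\beta>0$ consider the infinite matrix
$$A_{r,\beta}(i,j)=e^{r(i+j-1)-\beta(i+j-1)^2}P(i,j),\qquad P(i,j)=\binom{i+j-2}{i-1}\left(\tfrac12\right)^{i+j-1}\qquad(i,j\in\mathbb N).$$
The matrix $P$ is stochastic. As background, not needed below: $P$ is the transition matrix of the Markov process underlying the local times of one-dimensional simple random walk, and $\beta$ is the self-repellence parameter of the one-dimensional Domb–Joyce model.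

We take the following facts as known (Greven and den Hollander, 1993). For all $r\in\mathbb R$, $\beta>0$ the operator $A_{r,\beta}$ on $\ell^2(\mathbb N)$ is positive, self-adjoint and compact. Let $\lambda(r,\beta)$ be its unique largest eigenvalue. Then $\lambda$ is analytic in $(r,\beta)$, and $r\mapsto\lambda(r,\beta)$ is strictly increasing and log-convex, with $\lambda(0,\beta)<1$ and $\lambda(r,\beta)\to\infty$ as $r\to\infty$. So for each $\beta>0$ there is exactly one $r^*(\beta)$ with $\lambda(r^*(\beta),\beta)=1$, and $r^*(\beta)>0$. Define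
$$\theta^*(\beta)=\Big[\partial_r\lambda(r,\beta)\Big]^{-1}_{r=r^*(\beta)} .$$
By a theorem of Greven and den Hollander, $\theta^*(\beta)$ is the speed of the Domb–Joyce polymer. A path that repels itself more strongly should stretch out more, so the first guess is that $\theta^*$ is increasing. This is the conjecture posed in "One-dimensional random polymers" (https://ir.cwi.nl/pub/13261/13261D.pdf), in the form $\theta^*(\beta)\le\theta^*(\beta')$ for $\beta<\beta'$. The guess is right, even in strict form.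

**Theorem 1.** $\theta^*$ is real-analytic on $(0,\infty)$ and $\frac{d\theta^*}{d\beta}>0$ for all $\beta>0$.

**Theorem 2.**
(a) For $\ell>0$ let $r_\ell(\beta)$ be the unique solution of $\lambda(r_\ell(\beta),\beta)=\ell$. Then $\beta\mapsto[\partial_r\log\lambda]^{-1}_{r=r_\ell(\beta)}$ has strictly positive derivative on $(0,\infty)$. (Theorem 1 is the case $\ell=1$.) Equivalently, for every $\beta>0$ the function $r\mapsto-\lambda_\beta/\lambda_r$ has strictly positive derivative on all of $\mathbb R$.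
(b) $\theta^*$ is an increasing real-analytic bijection from $(0,\infty)$ onto $(0,1)$, and $\theta^*(\beta)\le\sqrt{2r^*(\beta)}$.

The definition alone does not make the guess obvious, because two effects compete. Differentiating along the curve $r=r^*(\beta)$ gives
$$\frac{d}{d\beta}\lambda_r(r^*(\beta),\beta)=\lambda_{r\beta}+c\,\lambda_{rr},\qquad c=\frac{dr^*}{d\beta}=-\frac{\lambda_\beta}{\lambda_r}.$$
We shall see that $c\ge1$, and $\lambda_{rr}>0$ by log-convexity (as $\lambda\lambda_{rr}\ge\lambda_r^2>0$). So moving $r^*$ to the right pushes $\lambda_r$ up and $\theta^*$ down. The mixed term $\lambda_{r\beta}$ has to win.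

## Two truncations and the two ends of the $\beta$-axis

Shift the indices by one, so that $i,j\in\mathbb N_0=\{0,1,2,\dots\}$, and write $m=i+j+1$ throughout. Then
$$A(i,j)=\binom{i+j}{i}H(i+j),\qquad H(n)=2^{-(n+1)}e^{r(n+1)-\beta(n+1)^2}. \tag{1}$$
With $y=\frac12e^{r-\beta}$ and $\xi=e^{-2\beta}$ this reads $H(n)=y^{n+1}\xi^{n(n+1)/2}$.

**One state.** Keep only the entry $A(0,0)=y$. Then $\lambda=y$, the condition $\lambda=1$ means $r=\beta+\log2$, and $\lambda_r=1$. The truncated $\theta$ is the constant $1$.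

**Two states.** Keep $i,j\in\{0,1\}$:
$$\begin{pmatrix}y&y^2\xi\\ y^2\xi&2y^3\xi^3\end{pmatrix}.$$
The eigenvalue is $1$ with eigenvector $(1,z)$ if $z=(1-y)/(y^2\xi)$ and
$$(1-y)(1-2y^3\xi^3)=y^4\xi^2 .$$
Near $(y,\xi)=(1,0)$ the implicit function theorem gives an analytic solution $y=y(\xi)$ with $1-y=\xi^2+O(\xi^4)$, so $z=\xi+O(\xi^3)$. Since $z>0$ for small $\xi>0$, the eigenvector is positive, so $1$ is the largest eigenvalue; the corresponding $r$ is unique because the largest eigenvalue increases strictly with $r$. The derivative of a simple eigenvalue is the quadratic form of $\partial_rA=(mA(i,j))$ in the normalized eigenvector: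
$$\lambda_r=\frac{y+4y^2\xi z+6y^3\xi^3z^2}{1+z^2}=\frac{1-\xi^2+4\xi^2+O(\xi^4)}{1+\xi^2+O(\xi^4)}=1+2\xi^2+O(\xi^4).$$
So the truncated $\theta$ is $1-2e^{-4\beta}+O(e^{-8\beta})$. It is analytic in $\xi$, so it is strictly increasing in $\beta$ for large $\beta$.

For the full matrix we can test the guess rigorously at both ends. This will also give everything in Theorem 2(b) except the monotonicity. We use the formula $\lambda_r=\langle\tau,(\partial_rA)\tau\rangle$, where $\tau>0$ is the normalized top eigenvector; it is derived in the next section.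

**Range.** The entries of $\partial_rA$ are $mA(i,j)\ge A(i,j)$, strictly if $m>1$. At $r=r^*$ this gives $\lambda_r>\langle\tau,A\tau\rangle=1$, hence $\theta^*\in(0,1)$.

**Step A: $\theta^*\to1$ as $\beta\to\infty$.** The purpose is to bound $\lambda_r$ from above by its one-state value plus a small error. At $r=r^*$ we have $A(0,0)=\frac12e^{r^*-\beta}\le\lambda=1$, so $e^{r^*m}\le2^me^{\beta m}$. For each $m$ there are $m$ pairs $(i,j)$, and $P\le1$. The operator norm is at most the Hilbert–Schmidt norm, so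
$$1<\lambda_r\le A(0,0)\tau(0)^2+\big\|(mA(i,j)1_{m\ge2})\big\|_{HS}\le1+\Big(\sum_{m\ge2}m^3\,4^m\,e^{-2\beta m(m-1)}\Big)^{1/2}.$$
By dominated convergence the right side tends to $1$ as $\beta\to\infty$.

**Step B: $\theta^*\le\sqrt{2r^*}$.** The purpose is to bound the slope of $\log\lambda$ at $r^*$ from below by a secant slope, which needs an upper bound on $\lambda$ at some $-x<0$. Let $x>0$, put $w=\frac12e^{-x}$, and let $\rho\in(0,1)$ solve $\rho+\rho^{-1}=1/w=2e^x$, that is, $\rho=w/(1-w\rho)$. Let $A_{-x,0}(i,j)=\binom{i+j}iw^{i+j+1}$ and $g(i)=\rho^i$. The binomial series gives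
$$\sum_j\binom{i+j}{i}w^{i+j+1}\rho^j=\Big(\frac{w}{1-w\rho}\Big)^{i+1}=\rho^{i+1}=\rho\,g(i).$$
Schur's test now gives $\|A_{-x,0}\|\le\rho$. Indeed, for a symmetric kernel $M\ge0$ with $Mg=\rho g$, $g>0$, the inequality $2|f(i)f(j)|\le f(i)^2\frac{g(j)}{g(i)}+f(j)^2\frac{g(i)}{g(j)}$ yields $|\langle f,Mf\rangle|\le\rho\|f\|^2$. Since $A_{-x,\beta}\le A_{-x,0}$ entrywise, $\lambda(-x,\beta)\le\rho$.

Next, $e^x=\frac12(\rho+\rho^{-1})=\cosh(\log\rho)\le e^{(\log\rho)^2/2}$, so $-\log\rho\ge\sqrt{2x}$. By log-convexity, and since $\lambda=1$ at $r^*$,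
$$\lambda_r(r^*,\beta)=\partial_r\log\lambda\big|_{r^*}\ge\frac{\log\lambda(r^*,\beta)-\log\lambda(-x,\beta)}{r^*+x}\ge\frac{\sqrt{2x}}{r^*+x}.$$
Taking $x=r^*>0$ gives $\lambda_r\ge1/\sqrt{2r^*}$, that is, $\theta^*\le\sqrt{2r^*}$.

**Step C: $r^*\to0$, hence $\theta^*\to0$, as $\beta\to0$.** The purpose is to show $\lambda(r,\beta)>1$ for fixed $r>0$ and small $\beta$, with $g$ as test vector. Given $r>0$, choose $x>0$ so small that $e^r\rho>1$; this is possible as $\rho\to1$ when $x\to0$. As $\beta\downarrow0$, monotone convergence shows that $\langle g,A_{r,\beta}g\rangle$ increases to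
$$\langle g,A_{r,0}\,g\rangle\ \ge\ e^r\langle g,Pg\rangle\ \ge\ e^r\langle g,A_{-x,0}\,g\rangle=e^r\rho\|g\|^2>\|g\|^2$$
(here $A_{r,0}$ is the entrywise limit, the left side may be infinite, and we used $m\ge1$). So $\lambda(r,\beta)>1$, that is, $r^*(\beta)<r$, for small $\beta$.

The guess passes both tests: $\theta^*$ goes from $0$ to $1$. What remains is the behavior in between.

## The Perron eigenvector and its Markov chain

All statements in this section hold for every $(r,\beta)$ with $\beta>0$. Write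
$$H(n)=C_0\zeta^ne^{-\beta n^2},\quad C_0=\tfrac12e^{r-\beta},\ \zeta=\tfrac12e^{r-2\beta},\qquad \gamma(n)=n!\,H(n),\qquad A(i,j)=\frac{\gamma(i+j)}{i!\,j!}.$$
All entries are positive and $A$ is symmetric. Since there are $m$ pairs $(i,j)$ for each $m$, and $P\le 1$, the series $\sum_{i,j}A(i,j)^2$ is dominated by $\sum_mm\,e^{2rm-2\beta m^2}$. This remains true with powers of $m$ inserted, and locally uniformly for complex $(r,\beta)$ with $\operatorname{Re}\beta>0$ (with real parts in the exponent). So $(r,\beta)\mapsto A_{r,\beta}$ is analytic in Hilbert–Schmidt norm, and its derivatives are taken entrywise: $\partial_r$ multiplies the entry by $m$, and $\partial_\beta$ multiplies it by $-m^2$.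

**Perron–Frobenius.** A compact self-adjoint $A$ has $\|A\|$ or $-\|A\|$ as eigenvalue. Let $\varphi$ be a unit eigenvector for $\pm\|A\|$. Then $\|A\|=|\langle\varphi,A\varphi\rangle|\le\langle|\varphi|,A|\varphi|\rangle\le\|A\|$. So $|\varphi|$ is an eigenvector for $\|A\|$, and since $A$ has positive entries, $|\varphi|=\|A\|^{-1}A|\varphi|>0$ everywhere. Equality in the first inequality forces all products $\varphi_i\varphi_j$ to have the sign of the eigenvalue. The sign $-$ is impossible, because $\varphi_i\varphi_i>0$. With the sign $+$, $\varphi$ has constant sign; two such vectors cannot be orthogonal, so the eigenvalue is simple. Hence $\lambda=\|A\|$ is simple with eigenvector $\tau>0$, $\|\tau\|=1$, and $-\lambda$ is not an eigenvalue.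

By analytic perturbation theory for a simple isolated eigenvalue, $\tau$ is analytic in $(r,\beta)$. Differentiating $\lambda=\langle\tau,A\tau\rangle$ and using $\langle\partial\tau,\tau\rangle=0$ gives $\lambda_r=\langle\tau,(\partial_rA)\tau\rangle$ and $\lambda_\beta=\langle\tau,(\partial_\beta A)\tau\rangle$. From $\lambda\tau(i)\le(\sum_jA(i,j)^2)^{1/2}$ we see that $\tau$ decays faster than exponentially.

**Definition (pair law and chain).** Put $\pi(i)=\tau(i)^2$, $u(j)=\tau(j)/j!$, and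
$$\mu(i,j)=\frac{\tau(i)A(i,j)\tau(j)}{\lambda},\qquad K(i,j)=\frac{A(i,j)\tau(j)}{\lambda\,\tau(i)}. \tag{2}$$
Since $A\tau=\lambda\tau$, $\mu$ is a symmetric probability law of a random pair $(i_0,i_1)$ with both marginals equal to $\pi$, and $K$ is the stochastic matrix of the conditional law of $i_1$ given $i_0$. Write $E$ for expectation under $\mu$, and $m=i_0+i_1+1$; every value $m\ge1$ has positive probability. In this language
$$\lambda_r=\lambda E[m],\qquad\lambda_\beta=-\lambda E[m^2].$$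
All moments of $m$ are finite, because $\pi$ decays faster than exponentially.

The map $h\mapsto\tau h$ is unitary from $L^2(\pi)$ to $\ell^2$, and $A(\tau h)=\lambda\tau\,Kh$. So $K$ on $L^2(\pi)$ is unitarily equivalent to $A/\lambda$. It is self-adjoint and compact, and on the mean-zero subspace neither $1$ nor $-1$ is an eigenvalue, so there $\|K\|<1$. Let $\iota(i)=i$ and $\bar\iota=\sum_ii\,\pi(i)$. We may define
$$T=2(I-K)^{-1}(\iota-\bar\iota)=2\sum_{k\ge0}K^k(\iota-\bar\iota)\in L^2(\pi). \tag{3}$$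

**Example.** For a two-state chain on $\{0,1\}$ with $K(0,1)=p$ and $K(1,0)=p'$, the mean-zero functions form a line on which $K$ acts as multiplication by $1-p-p'$. So $T=2(\iota-\bar\iota)/(p+p')$, which is increasing.

## The derivative of $\lambda_r$ along a level curve of $\lambda$

Fix $\ell>0$. For $r\le0$ we have $A_{r,\beta}\le e^rA_{0,\beta}$ entrywise (as $m\ge1$), so $\lambda\to0$ as $r\to-\infty$. With the given facts, $r_\ell(\beta)$ exists and is unique. Since $\lambda_r=\lambda E[m]>0$, it is analytic in $\beta$. A dot denotes $\frac d{d\beta}$ along $r=r_\ell(\beta)$, and $c=\dot r_\ell$. Then $\dot A$ has entries $(cm-m^2)A(i,j)$, and $0=\dot\lambda=\ell E[cm-m^2]$, so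
$$E[m(m-c)]=0,\qquad c=\frac{E[m^2]}{E[m]}=-\frac{\lambda_\beta}{\lambda_r}\ge1. \tag{4}$$

**First attempt: freeze the eigenvector.** In $\lambda_r=\langle\tau,(\partial_rA)\tau\rangle$, differentiate only the matrix. The entries of $\dot{(\partial_rA)}$ are $m(cm-m^2)A(i,j)$, so this contributes
$$\ell E[m(cm-m^2)]=-\ell E[m^2(m-c)]=-\ell E[m(m-c)^2]\le0,$$
where the last equality subtracts $c$ times (4). This has the right sign. But the eigenvector moves too. Differentiating $A\tau=\ell\tau$ and $\|\tau\|=1$ gives $(\ell-A)\dot\tau=\dot A\tau$ and $\dot\tau\perp\tau$. Let $R$ be the inverse of $\ell-A$ on $\tau^\perp$, extended by $R\tau=0$. Then $\dot\tau=R\dot A\tau$, and the full derivative is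
$$\frac{d}{d\beta}\lambda_r(r_\ell(\beta),\beta)=\langle\tau,\dot{(\partial_rA)}\tau\rangle+2\langle R\,(\partial_rA)\tau,\dot A\tau\rangle .$$
Here the argument stops: $R$ is non-negative, but it sits between two different vectors, and positivity of $R$ says nothing about the sign of the second term. We must compute it.

**Step D: one formula for both terms.** The purpose is to merge the two terms into a single expectation. First,
$$(\partial_rA)\tau(i)=\sum_j(i+j+1)A(i,j)\tau(j)=\ell\,\tau(i)\big[i+1+(K\iota)(i)\big],$$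
and $\iota+1+K\iota=(I+K)(\iota-\bar\iota)+\text{const}$. From $(\ell-A)(\tau f)=\ell\tau(I-K)f$ we get $R(\tau h)=\ell^{-1}\tau(I-K)^{-1}h$ for mean-zero $h$, and $R$ kills the constant. So
$$R(\partial_rA)\tau=\tau(I-K)^{-1}(I+K)(\iota-\bar\iota)=\tau\big(T-(\iota-\bar\iota)\big),$$
because $(I-K)^{-1}(I+K)=2(I-K)^{-1}-I$. Also $\dot A\tau(i)=\ell\tau(i)E[cm-m^2\mid i_0=i]$. Using $E[cm-m^2]=0$ to drop or add constants, the symmetry of $\mu$, and $i_0+i_1=m-1$,
$$2\langle R(\partial_rA)\tau,\dot A\tau\rangle=2\ell E\big[(T(i_0)-i_0)(cm-m^2)\big]=\ell E\big[(T(i_0)+T(i_1)-m)(cm-m^2)\big].$$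
The $-m$ cancels exactly the frozen term. With
$$F(n)=E\big[T(i_0)+T(i_1)\,\big|\,m=n\big]\qquad(n\ge1)$$
we obtain
$$\frac{d}{d\beta}\lambda_r(r_\ell(\beta),\beta)=-\ell\,E\big[F(m)\,m\,(m-c)\big]. \tag{5}$$

**Step E: monotone $F$ is enough.** The purpose is to see what (5) asks for. Suppose $F$ is non-decreasing and not constant. Let $n_0=\lfloor c\rfloor\ge1$. By (4),
$$E[F(m)m(m-c)]=E\big[(F(m)-F(n_0))\,m\,(m-c)\big].$$
If $m\le n_0\le c$, both factors $F(m)-F(n_0)$ and $m-c$ are $\le0$; if $m\ge n_0+1>c$, both are $\ge0$. So the expectation is $\ge0$. If it were $0$, then $F(m)=F(n_0)$ for every $m\ne c$, since each $m\ge1$ has positive probability. If $c$ is an integer then $c=n_0$, so $F$ would be constant, which is excluded. Hence (5) is strictly negative.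

**Step F: monotone $T$ and log-concave $u$ give monotone $F$.** The purpose is to pass from the pair to a single site. Given $i_0+i_1=n$, the weight of $i_0=i$ is $\tau(i)\frac{\gamma(n)}{i!(n-i)!}\tau(n-i)/\lambda$, so the conditional law is
$$\nu_n(i)\propto u(i)u(n-i),\qquad0\le i\le n,$$
and by symmetry $F(n+1)=2\sum_iT(i)\nu_n(i)$. Suppose that $u(k+1)/u(k)$ is non-increasing in $k$. Then $\nu_{n+1}(i)/\nu_n(i)$, proportional to $u(n+1-i)/u(n-i)$ for $i\le n$ and equal to $+\infty$ at $i=n+1$, is non-decreasing in $i$. So $\nu_{n+1}-\nu_n$ is $\le0$ up to some point $i_*$ and $\ge0$ after it. If $T$ is non-decreasing, then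
$$\sum_iT(i)\big(\nu_{n+1}(i)-\nu_n(i)\big)=\sum_i\big(T(i)-T(i_*)\big)\big(\nu_{n+1}(i)-\nu_n(i)\big)\ge0,$$
and $F$ is non-decreasing.

Moreover $F$ is never constant. Suppose $F\equiv F(1)=2T(0)$. If $T=T(0)$ on $\{0,\dots,n-1\}$, then $F(n+1)=2T(0)$ and $\nu_n(n)>0$ force $T(n)=T(0)$. By induction $T$ is constant, so $(I-K)T=0$, contradicting $(I-K)T=2(\iota-\bar\iota)\ne0$.

So two things remain: $u$ is log-concave, and $T$ is non-decreasing. The second is not automatic for a reversible chain.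

**Example.** On $\{0,1,2\}$ take the symmetric weights $W(0,0)=11$, $W(0,1)=W(0,2)=1$, $W(1,1)=9$, $W(1,2)=W(2,2)=0$. Row sums are $13,10,1$, with total $24$, so $\bar\iota=\frac{10+2}{24}=\frac12$. The normalized rows are $K(0,\cdot)=(\frac{11}{13},\frac1{13},\frac1{13})$, $K(1,\cdot)=(\frac1{10},\frac9{10},0)$, $K(2,\cdot)=(1,0,0)$. Solve $(I-K)T=2(\iota-\bar\iota)=(-1,1,3)$. Row 2 gives $T(2)-T(0)=3$, row 1 gives $\frac1{10}(T(1)-T(0))=1$, so $T(1)-T(0)=10$; row 0 is consistent: $-\frac1{13}(10+3)=-1$. Thus $T(2)<T(1)$. The special form of our $K$ must be used.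

## $\tau$ is log-concave

**Definition.** A sequence $v>0$ on $\mathbb N_0$ is log-concave if $v(i)^2\ge v(i-1)v(i+1)$ for $i\ge1$, that is, if $v(i+1)/v(i)$ is non-increasing. Examples: $1/j!$, with ratios $1/(j+1)$; and $H(n)$, with ratios $\zeta e^{-\beta(2n+1)}$. Products and positive pointwise limits of log-concave sequences are log-concave. If $v$ is log-concave, then $j\mapsto v(j)v(s-j)$ on $\{0,\dots,s\}$ is symmetric and non-decreasing toward the center, because for $j\le s-j-1$ we have $\frac{v(j+1)}{v(j)}\ge\frac{v(s-j)}{v(s-j-1)}$.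

A non-negative function $g$ on $\{0,\dots,s\}$ that is symmetric and non-decreasing toward the center is a non-negative combination of centered indicators: $g=\sum_{0\le a\le s/2}(g(a)-g(a-1))\,1[a\le j\le s-a]$ with $g(-1)=0$.

**Lemma 1.** Let $v>0$ be log-concave on $\mathbb N_0$ with $w=Av<\infty$. Then $w$ is log-concave.

Fix $i\ge1$. For $s\ge 0$ and $k=s-j$ put
$$f_j=\binom{i+j}{i}\binom{i+k}{i},\qquad e_j=\binom{i-1+j}{i-1}\binom{i+1+k}{i+1}.$$
Grouping the products by $s=j+k$,
$$w(i)^2=\sum_s\sum_{j=0}^sv(j)v(k)\,f_j\,H(i+j)H(i+k),$$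
$$w(i-1)w(i+1)=\sum_s\sum_{j=0}^sv(j)v(k)\,e_j\,H(i-1+j)H(i+1+k).$$
A term-by-term comparison fails already at $s=1$: there $f_0=f_1=i+1$, while $e_0=i+2>f_0$ and $e_1=i$. But the sums agree, $e_0+e_1=f_0+f_1$. So we compare sums over centered intervals.

**Step 1: reduction to two binomial inequalities.** This step removes $v$ and $H$. Fix $s$. As just noted, $j\mapsto v(j)v(s-j)$ is a non-negative combination of $1[a\le j\le s-a]$, $0\le a\le s/2$. Likewise $l\mapsto H(l)H(2i+s-l)$ on $\{0,\dots,2i+s\}$ is a non-negative combination of $1[b\le l\le2i+s-b]$ with $0\le b\le i+s/2$. In the first double sum $l=i+j$, in the second $l=i-1+j$. With $b'=b-i\le s/2$ (an integer, possibly negative) it suffices to show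
$$\sum_{j\in[a,s-a]\cap[b',s-b']}f_j\ \ge\sum_{j\in[a,s-a]\cap[b'+1,s-b'+1]}e_j .$$
If $b'\le a$, the left side is $\sum_{j=a}^{s-a}f_j$ and the right side is at most $\sum_{j=a}^{s-a}e_j$, so (6) below suffices. If $b'\ge a+1$, then $b'\ge1$, the left side is $\sum_{j=b'}^{s-b'}f_j$ and the right side is at most $\sum_{j=b'+1}^{s-b'+1}e_j$, so (7) with $b=b'$ suffices:
$$\sum_{j=a}^{s-a}(f_j-e_j)\ge0\qquad(0\le a\le s/2), \tag{6}$$
$$\sum_{j=b}^{s-b}(f_j-e_{j+1})\ge0\qquad(0\le b\le s/2). \tag{7}$$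

**Step 2: proof of (6).** The method is to symmetrize and use that the full sum is known. We have
$$\frac{e_j}{f_j}=\frac{i}{i+j}\cdot\frac{i+1+k}{i+1}=\frac i{i+1}\Big(\frac{2i+1+s}{i+j}-1\Big).$$
Since $f_j=f_{s-j}$, averaging over $j\leftrightarrow s-j$ turns the sum in (6) into $\frac12\sum_{j=a}^{s-a}f_j\sigma_j$ with
$$\sigma_j=2-\frac i{i+1}\Big[(2i+1+s)\Big(\frac1{i+j}+\frac1{i+k}\Big)-2\Big].$$
As $\frac1{i+j}+\frac1{i+k}=\frac{2i+s}{(i+j)(i+k)}$, $\sigma_j$ is non-increasing in $|s-2j|$. For $a=0$ the sum is $0$: by the product formulas $(1-z)^{-(i+1)}(1-z)^{-(i+1)}=(1-z)^{-i}(1-z)^{-(i+2)}=(1-z)^{-(2i+2)}$, both $\sum_{j=0}^sf_j$ and $\sum_{j=0}^se_j$ are the coefficient of $z^s$. If a centered partial sum were negative, then its outermost $\sigma_j$ would be negative, hence all $\sigma_j$ further out too, and the full sum would be negative, a contradiction.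

**Step 3: proof of (7).** The same method applies. Since $e_{j+1}=\binom{i+j}{i-1}\binom{i+k}{i+1}$, we have $\frac{e_{j+1}}{f_j}=\frac i{j+1}\cdot\frac k{i+1}$, and the sum in (7) equals $\frac12\sum_{j=b}^{s-b}f_j\sigma'_j$ with
$$\sigma'_j=2-\frac i{i+1}\Big[\frac k{j+1}+\frac j{k+1}\Big]=2-\frac i{i+1}\Big[(s+1)\Big(\frac1{j+1}+\frac1{k+1}\Big)-2\Big],$$
again non-increasing in $|s-2j|$. For $b=0$ the sum is $\sum_{j=0}^sf_j-\sum_{j=1}^{s+1}e_j=e_0-e_{s+1}=e_0>0$, because $\sum_0^sf_j=\sum_0^se_j$ and $e_{s+1}=\binom{i+s}{i-1}\binom i{i+1}=0$. The conclusion is as in Step 2. $\square$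

**Step 4: from the lemma to $\tau$.** This step obtains $\tau$ as a limit. Put $v_1=H=A1_{\{0\}}$ and $v_{n+1}=Av_n$. The sequence $H$ is positive and log-concave, so by Lemma 1 all $v_n$ are. Since $A/\lambda$ has norm $<1$ on $\tau^\perp$, $\lambda^{-n}v_{n+1}\to\langle H,\tau\rangle\tau$ in $\ell^2$, hence pointwise, and $\langle H,\tau\rangle>0$. So $\tau$ is log-concave, and therefore so is $u(j)=\tau(j)/j!$.

## $K$ does not preserve order: a window for the slopes of $T$

If $K$ mapped non-decreasing functions to non-decreasing functions, then (3) would show at once that $T$ is non-decreasing. This first approach fails. Row $i$ of $K$ is $K(i,j)\propto\gamma(i+j)u(j)$, so consecutive rows have likelihood ratio proportional to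
$$\frac{\gamma(n+1)}{\gamma(n)}=(n+1)\zeta e^{-\beta(2n+1)},\qquad n=i+j,$$
and the quotient of this expression at $n+1$ by its value at $n$ is $\frac{n+2}{n+1}e^{-2\beta}$. If $e^{2\beta}\ge2$, this is $\le1$ for all $n\ge0$, and $K$ reverses order: $K\iota$ is non-increasing, $K^2\iota$ non-decreasing, and so on. If $e^{2\beta}<2$, it is $>1$ at $n=0$ and $<1$ for large $n$, so the likelihood ratio is not monotone. In neither case can one argue with the terms $K^k\iota$ one by one.

Instead, look at the fixed-point relation $T=2(\iota-\bar\iota)+KT$ and seek a window for the slopes $T(j+1)-T(j)$ that the map $T_0\mapsto2\iota+KT_0$ preserves. When $K$ reverses order, the window $[0,2]$ is natural: $KT_0$ is non-increasing, so the slope of $2\iota+KT_0$ is at most $2$, and one has to show that $K T_0$ has slope at least $-2$. For $e^{2\beta}<2$ the window has to be widened. Let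
$$\kappa=\frac1{2\beta}\ \text{ if }e^{2\beta}<2,\qquad\kappa=0\ \text{ if }e^{2\beta}\ge2 .$$

**Proposition 2.** If $0\le T_0(j+1)-T_0(j)\le2+\frac\kappa{j+1}$ for all $j\ge0$, then $\hat T=2\iota+KT_0$ satisfies the same inequalities.

**Consequence.** Start from $T_0\equiv0$, which satisfies the hypothesis, and iterate. After $n$ steps we have $2\sum_{k<n}K^k\iota=2n\bar\iota+2\sum_{k<n}K^k(\iota-\bar\iota)$. Up to the constants $2n\bar\iota$ this converges to $T$ in $L^2(\pi)$, hence pointwise, as $\pi>0$. So $T$ is non-decreasing (and $T(j+1)-T(j)\le2+\frac{\kappa}{j+1}$).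

**Step 5: a formula for the slope of $KT_0$.** This step writes the slope as a sum over pairs. Let $X(i)=\sum_j\gamma(i+j)u(j)=\lambda\,i!\,\tau(i)$, so that $K(i,j)=\gamma(i+j)u(j)/X(i)$. The slopes of $T_0$ are at most $2+\kappa$, so $T_0$ grows at most linearly and all sums converge absolutely. Fix $i$. For $s\ge0$ put
$$p_a=u(a)u(s-a),\qquad q_a=\gamma(i+a)\gamma(i+1+s-a)=q_{s+1-a},\qquad d_a=s-2a,$$
$$\Delta_a=T_0(s-a)-T_0(a),\qquad\eta_a=\sum_{l=a+1}^{s-a}\frac1l .$$
In $X(i)X(i+1)[KT_0(i+1)-KT_0(i)]=\sum_{j,k}u(j)u(k)\,T_0(j)\,[\gamma(i+1+j)\gamma(i+k)-\gamma(i+j)\gamma(i+1+k)]$ group by $s=j+k$; the bracket is $q_{j+1}-q_j$. Since $q_{s-j+1}-q_{s-j}=q_j-q_{j+1}$, pairing $j$ with $s-j$ gives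
$$X(i)X(i+1)\big[KT_0(i+1)-KT_0(i)\big]=\sum_s\sum_{0\le a<s/2}p_a\Delta_a(q_a-q_{a+1}), \tag{8}$$
where the middle term $j=s/2=h$ vanishes because $q_{h+1}=q_h$. In the same way
$$X(i)X(i+1)=\sum_s\sum_{j=0}^sp_jq_{j+1}=\sum_s\Big[\sum_{0\le a<s/2}p_a(q_a+q_{a+1})+1_{s=2h}\,p_hq_h\Big]. \tag{9}$$

**Step 6: reduction to two inequalities without $T_0$ and $\tau$.** This step uses the hypothesis and the log-concavity of $\tau$. Summing slopes, $0\le\Delta_a\le2d_a+\kappa\eta_a$. Write $p_a=b_av_a$ with $b_a=\frac1{a!(s-a)!}$ and $v_a=\tau(a)\tau(s-a)$. By log-concavity of $\tau$, $v_a$ is non-decreasing on $0\le a\le s/2$, so there it is a non-negative combination of the functions $1[a\ge\alpha]$ with integers $0\le\alpha\le s/2$. Put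
$$Z_\alpha=\sum_{\alpha\le a<s/2}b_a(q_a+q_{a+1})+1_{s=2h}\,b_hq_h .$$
To get $\hat T(i+1)-\hat T(i)\ge0$ we need $2X(i)X(i+1)\ge-(8)$. To get $\hat T(i+1)-\hat T(i)\le2+\frac\kappa{i+1}$ we need $(8)\le\frac\kappa{i+1}X(i)X(i+1)$. In (8), drop the terms of favorable sign and bound $\Delta_a$ in the others. With (9) we see that it suffices to prove, for all $s$ and all integers $0\le\alpha\le s/2$,
$$2Z_\alpha\ \ge\sum_{\alpha\le a<s/2}b_a(2d_a+\kappa\eta_a)(q_{a+1}-q_a)^+, \tag{10}$$
$$\sum_{\alpha\le a<s/2}b_a(2d_a+\kappa\eta_a)(q_a-q_{a+1})^+\ \le\ \frac\kappa{i+1}Z_\alpha . \tag{11}$$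

**Step 7: the sign of $q_a-q_{a+1}$.** This step shows that the sign changes at most once. Let $G_a=i+1+a$ and $B_a=i+1+s-a$, so $B_a-G_a=d_a$. From the formula for $\gamma(n+1)/\gamma(n)$,
$$\frac{q_a}{q_{a+1}}=e^{-2\beta d_a}\frac{B_a}{G_a}. \tag{12}$$
With $\Sigma=G_a+B_a=2i+2+s$ we have $\log(q_a/q_{a+1})=\phi(d_a)$, where $\phi(d)=\log\frac{\Sigma+d}{\Sigma-d}-2\beta d$. Since $\phi'(d)=\frac{2\Sigma}{\Sigma^2-d^2}-2\beta$ is increasing, $\phi$ is convex on $[0,\Sigma)$, and $\phi(0)=0$. If $\phi(d)\le0$ for some $d>0$, then $\phi\le0$ on $[0,d]$. So if $q_{a+1}\ge q_a$ for some $a<s/2$, the same holds for all later $a<s/2$: the set $\{a<s/2:q_a>q_{a+1}\}$ is an initial segment.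

We can now see why $\kappa=0$ is not enough here when $e^{2\beta}<2$. Take $i=0$, $s=1$, $a=0$: then $q_0/q_1=2e^{-2\beta}>1$, and (11) with $\kappa=0$ and $\alpha=0$ would read $2b_0(q_0-q_1)\le0$, which is false. The harmonic form of the correction is one that reproduces itself, as identity (14) below will show.

## The lower edge of the window: proof of (10)

**Step 8: restrict to $q_{a+1}\ge q_a$.** The indices $a\ge\alpha$ with $q_a>q_{a+1}$ come first, by Step 7, and contribute only to the left side of (10). Dropping them replaces $\alpha$ by a larger $\alpha$. If no $a<s/2$ remains, (10) is trivial. So we may assume $\alpha<s/2$ and $q_{a+1}\ge q_a$ for all $\alpha\le a<s/2$.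

**Step 9: an exact identity for the main part.** This step handles the terms with $2d_a$ and produces a surplus of squares:
$$\sum_{\alpha\le a<s/2}b_a\big[(q_a+q_{a+1})-d_a(q_{a+1}-q_a)\big]+1_{s=2h}\,b_hq_h=(1+d_\alpha)b_\alpha q_\alpha+\sum_{\alpha<a\le s/2}b_aq_a\frac{(d_a+1)^2}{s-a+1}. \tag{13}$$
To check it, compare coefficients. For $q_\alpha$ the coefficient is $b_\alpha(1+d_\alpha)$. For $\alpha<a<s/2$ the coefficient of $q_a$ on the left is $b_a(1+d_a)+b_{a-1}(1-d_{a-1})$; as $d_{a-1}=d_a+2$, this is $(1+d_a)(b_a-b_{a-1})$, and since $b_{a-1}=b_a\frac a{s-a+1}$ it equals $b_a\frac{(1+d_a)^2}{s-a+1}$. For $s=2h$ and $a=h$ it is $b_h-b_{h-1}=\frac{b_h}{h+1}$, which is $b_h\frac{(0+1)^2}{s-h+1}$. For $s=2h+1$ the coefficient of $q_{h+1}$ is $b_h(1-d_h)=0$.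

By (13), inequality (10) is equivalent to
$$2\cdot[\text{right side of (13)}]\ \ge\sum_{\alpha\le a<s/2}\Lambda_a,\qquad\Lambda_a=\kappa\,b_a\eta_a(q_{a+1}-q_a).$$
If $\kappa=0$ this is clear, and (10) is proved. Let $\kappa=\frac1{2\beta}$, $e^{2\beta}<2$ from here on.

**Step 10: upper bounds for $\Lambda_a$.** This step removes $\beta$. By (12), $1\le q_{a+1}/q_a\le e^{2\beta d_a}$. For $y\ge x>0$ we have $y-x\le\frac{x+y}2\log\frac yx$ and $y-x\le y\log\frac yx$. For $d_a=1$ we use instead $\kappa(q_{a+1}-q_a)\le\frac{e^{2\beta}-1}{2\beta}q_a\le\frac1{\log2}q_a\le\frac32q_a$, since $(e^x-1)/x$ is increasing and $2\beta<\log2$. Hence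

* if $d_a=1$: $\Lambda_a\le\frac32\eta_ab_aq_a$;
* if $d_a\in\{2,3\}$: $\Lambda_a\le\frac{d_a}2\eta_ab_a(q_a+q_{a+1})$;
* if $d_a\ge4$: $\Lambda_a\le d_a\eta_ab_aq_{a+1}$.

Only $q$'s with index in $[\alpha,s/2]$ occur in these bounds: an index above $s/2$ would come from $q_{h+1}$ with $d_h=1$, and that case uses only $q_h$.

**Step 11: comparison of coefficients, $\alpha<a\le s/2$.** This step checks that $q_a$ is available often enough. Write $d=d_a$; here $a\ge1$. Multiply all coefficients by $\frac{s-a+1}{b_a}=\frac{a+d+1}{b_a}$. Available is $2(d+1)^2$. The term $\Lambda_{a-1}$, with $d_{a-1}=d+2$ and $b_{a-1}(s-a+1)/b_a=a$, uses at most $\omega(d+2)\varepsilon^*_a$, where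
$$\varepsilon^*_a=a\,\eta_{a-1}=\sum_{l=a}^{a+d+1}\frac al\le d+2,\qquad\omega=\tfrac12\text{ if }d+2\le3,\quad\omega=1\text{ otherwise}.$$
The term $\Lambda_a$ uses at most $\frac32(a+2)\eta_a$ if $d=1$, at most $\frac d2(a+d+1)\eta_a$ if $d=2,3$, and $0$ if $d=0$ or $d\ge4$. Case by case:

* $d=0$: used at most $\varepsilon^*_a=1+\frac a{a+1}\le2$; available $2$.
* $d=1$: here $\eta_a=\frac1{a+1}$, and used is at most $\frac32\varepsilon^*_a+\frac32\cdot\frac{a+2}{a+1}\le4.5+2.25=6.75$; available $8$.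
* $d=2$: used at most $4\varepsilon^*_a+(a+3)\eta_a=4\big[4-\frac1{a+1}-\frac2{a+2}-\frac3{a+3}\big]+\big[2+\frac2{a+1}+\frac1{a+2}\big]<18$, because each positive fraction is outweighed by the negative one with the same denominator; available $18$.
* $d=3$: used at most $5\varepsilon^*_a+\frac32(a+4)\eta_a=5\big[5-\sum_{t=1}^4\frac t{a+t}\big]+\frac32\big[3+\frac3{a+1}+\frac2{a+2}+\frac1{a+3}\big]<29.5$, for the same reason ($5>4.5$, $10>3$, $15>1.5$); available $32$.
* $d\ge4$: used at most $(d+2)^2\le2(d+1)^2$, since $d^2\ge2$.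

**Step 12: the coefficient of $b_\alpha q_\alpha$.** This step treats the one remaining index. Available is $2(1+d_\alpha)$. Used is at most $\frac32\eta_\alpha\le\frac32$ if $d_\alpha=1$ (available $4$); $\eta_\alpha\le\frac32$ if $d_\alpha=2$ (available $6$); $\frac32\eta_\alpha\le\frac32\cdot\frac{11}6=\frac{11}4$ if $d_\alpha=3$ (available $8$); and $0$ if $d_\alpha\ge4$. This proves (10).

## The upper edge of the window: proof of (11)

If $\kappa=0$, then $e^{2\beta}\ge2$, and (12) with $B_a/G_a=1+d_a/G_a\le1+d_a$ gives $q_a/q_{a+1}\le2^{-d_a}(1+d_a)\le1$ for $d_a\ge1$. Then the left side of (11) is $0$. Let now $\kappa=\frac1{2\beta}$, $e^{2\beta}<2$. If there is no $a\in[\alpha,s/2)$, or if $q_\alpha\le q_{\alpha+1}$, the left side is $0$ by Step 7. Otherwise let $\{\alpha,\dots,a_1\}$ be the set of $a\in[\alpha,s/2)$ with $q_a>q_{a+1}$.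

**Step 13: a nearly telescoping identity.** This step rewrites $q_a-q_{a+1}$ as a difference of one sequence, minus a positive error. Put $\varepsilon_a=1-e^{-2\beta d_a}\in(0,1)$ and $m_a=a\,b_aq_a$. Since $(a+1)b_{a+1}=(s-a)b_a$, we have $m_{a+1}=(s-a)b_aq_{a+1}$. Then
$$(i+1)\,b_a(q_a-q_{a+1})=m_{a+1}-m_a-\varepsilon_a\,b_aq_{a+1}B_a . \tag{14}$$
To check it, divide by $b_aq_{a+1}$ and use $\frac{q_a}{q_{a+1}}=(1-\varepsilon_a)\frac{B_a}{G_a}$, $s-a=B_a-(i+1)$, $a=G_a-(i+1)$. The right side becomes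
$$B_a-(i+1)-\big(G_a-(i+1)\big)(1-\varepsilon_a)\frac{B_a}{G_a}-\varepsilon_aB_a=(i+1)\Big[(1-\varepsilon_a)\frac{B_a}{G_a}-1\Big],$$
as required. The factor $i+1$ on the left is where the $\frac1{i+1}$ in (11) comes from.

**Step 14: the telescoping part.** This step shows that the harmonic weights $\eta_a$ turn the differences into $Z_\alpha$:
$$\sum_{a=\alpha}^{a_1}\eta_a(m_{a+1}-m_a)\le Z_\alpha. \tag{15}$$
For integers $1\le a\le s/2$ let $w_a=\frac1a+\frac1{s-a+1}$. Put $c_s=h$ if $s=2h$; if $s=2h+1$, put $c_s=h+1$ and $w_{h+1}=\frac1{h+1}$. Splitting the harmonic sum into its two halves gives $\eta_a=\sum_{l=a+1}^{c_s}w_l$ for $a\le s/2$; set $\eta_{c_s}=0$ (this agrees with the definition when $s$ is even). Since $b_aq_a=m_a/a$ for $a\ge1$ and $b_aq_{a+1}=m_{a+1}/(s-a)$, collecting terms gives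
$$Z_\alpha=b_\alpha q_\alpha+\sum_{a=\alpha+1}^{c_s}w_am_a .$$
Summation by parts, with $\eta_{a-1}-\eta_a=w_a$, gives
$$\sum_{a=\alpha}^{a_1}\eta_a(m_{a+1}-m_a)=-\eta_\alpha m_\alpha+\sum_{a=\alpha+1}^{a_1+1}w_am_a+m_{a_1+1}\sum_{l=a_1+2}^{c_s}w_l .$$
For $a_1+1\le a<s/2$ we have $q_{a+1}\ge q_a$, so $\frac{m_{a+1}}{m_a}=\frac{(s-a)q_{a+1}}{a\,q_a}\ge1$. Hence $m_{a_1+1}\le m_l$ for $a_1+2\le l\le c_s$, and the right side is at most $\sum_{a=\alpha+1}^{c_s}w_am_a\le Z_\alpha$. This proves (15).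

**Step 15: the error term pays for $2d_a$.** This step closes the estimate and is where $\kappa=\frac1{2\beta}$ is used. By (14) and (15),
$$(i+1)\sum_{a=\alpha}^{a_1}b_a(2d_a+\kappa\eta_a)(q_a-q_{a+1})\le\kappa Z_\alpha+\sum_{a=\alpha}^{a_1}b_aq_{a+1}\Big[2(i+1)d_a\Big(\frac{q_a}{q_{a+1}}-1\Big)-\kappa\varepsilon_a\eta_aB_a\Big].$$
It remains to show that each bracket is $\le0$. Drop the index $a$ from $d,\varepsilon,\eta,G,B$. Since $\frac{q_a}{q_{a+1}}-1=\frac{(1-\varepsilon)B-G}G=\frac{d-\varepsilon B}G$, we need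
$$2(i+1)\,d\,(d-\varepsilon B)\le\kappa\,\varepsilon\,\eta\,G\,B .$$
First, $2\beta d=-\log(1-\varepsilon)\le\frac\varepsilon{1-\varepsilon}$, so $\kappa\varepsilon=\frac{d\,\varepsilon}{-\log(1-\varepsilon)}\ge d(1-\varepsilon)$. Second, $B\ge d$, so $d-\varepsilon B\le d(1-\varepsilon)$. So it suffices that $2(i+1)d\le\eta\,GB$. By Cauchy–Schwarz,
$$\eta=\sum_{l=a+1}^{a+d}\frac1l\ge\frac{d^2}{\sum_{l=a+1}^{a+d}l}=\frac{2d}{2a+d+1},$$
and, since $i+1\ge1$,
$$GB=(i+1+a)(i+1+a+d)\ge(i+1)^2+(i+1)(2a+d)\ge(i+1)(2a+d+1).$$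
Multiplying, $\eta\,GB\ge2d(i+1)$. This proves (11), and with it Proposition 2. $\square$

## The strict sign of $d\theta^*/d\beta$, and the bijection onto $(0,1)$

**Step 16: the derivative is negative on every level curve.** This step joins the parts. For every $(r,\beta)$, the sequence $u$ is log-concave (Step 4) and $T$ is non-decreasing (Proposition 2 and its consequence). By Step F, $F$ is non-decreasing and not constant. By Step E and (5),
$$\frac d{d\beta}\lambda_r(r_\ell(\beta),\beta)<0\qquad\text{for all }\beta>0,\ \ell>0. \tag{16}$$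

**Proof of Theorem 1.** Take $\ell=1$. The function $\theta^*(\beta)=1/\lambda_r(r^*(\beta),\beta)$ is analytic, since $\lambda$ and $r^*$ are and $\lambda_r>0$. By (16), $\frac{d\theta^*}{d\beta}=-\lambda_r^{-2}\,\frac d{d\beta}\lambda_r(r^*(\beta),\beta)>0$. $\blacksquare$

**Proof of Theorem 2(a).** On the level curve $[\partial_r\log\lambda]^{-1}=\ell/\lambda_r$, so the first claim is (16). For the second, let $c(r,\beta)=-\lambda_\beta/\lambda_r$. Using $\lambda_\beta=-c\lambda_r$,
$$\partial_rc=-\frac{\lambda_{r\beta}}{\lambda_r}+\frac{\lambda_\beta\lambda_{rr}}{\lambda_r^2}=-\frac{\lambda_{r\beta}+c\,\lambda_{rr}}{\lambda_r}=-\frac1{\lambda_r}\cdot\frac d{d\beta}\lambda_r(r_\ell(\beta),\beta)\Big|_{\ell=\lambda(r,\beta)}>0,$$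
because $\dot r_\ell=c$. Every point $(r,\beta)$ lies on exactly one level curve and $\lambda_r>0$, so this identity also shows that the two statements are equivalent. $\blacksquare$

**Proof of Theorem 2(b).** We showed above that $\theta^*\in(0,1)$, that $\theta^*\le\sqrt{2r^*}$ (Step B), that $\theta^*\to1$ as $\beta\to\infty$ (Step A), and that $\theta^*\to0$ as $\beta\to0$ (Step C). By Theorem 1, $\theta^*$ is analytic and strictly increasing. Hence it is an increasing real-analytic bijection from $(0,\infty)$ onto $(0,1)$. $\blacksquare$
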